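# Deciding spherical transitivity for automaton transformations

## The classification theorem and its consequence for the decision problem

Throughout, $X$ is a finite alphabet and $k=|X|$.

**Theorem 1.** There is no algorithm which decides, given $X$ (with $|X|\ge 2$) and a finite invertible initial automaton over $X$, whether the transformation it defines is spherically transitive. For each fixed $X$ with $|X|\ge 3$ the problem restricted to $X$ is undecidable (it is $\Pi^0_1$-complete); for $|X|=2$ it is decidable.

The second theorem explains where the line between $k=2$ and $k\ge3$ comes from. Call a permutation of $X$ a *full cycle* if it is a single $k$-cycle. For a group $G\le\mathrm{Sym}(X)$ write $G'=[G,G]$, call an automaton a *$G$-automaton* if it is a finite invertible automaton over $X$ all of whose output permutations lie in $G$, and consider the condition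

> **(P)** if $c\in G$ is a full cycle and $d\in G'$, then $cd$ is a full cycle.

**Theorem 2.** Let $|X|\ge 2$ and $G\le \mathrm{Sym}(X)$.

(a) If $G$ satisfies (P), spherical transitivity of initial $G$-automata is decidable.

(b) If $G$ does not satisfy (P), it is undecidable. Moreover, for every recursively enumerable $E\subseteq\mathbb N$ there are one fixed $G$-automaton with state set $Q$ and a computable sequence of words $w_m\in Q^*$ such that $g_{w_m}$ is spherically transitive if and only if $m\notin E$.

The decision problem is posed in the report "Self-Similarity and Branching in Group Theory" (http://www.birs.ca/workshops/2008/08w5066/report08w5066.pdf), with the remark that the property can be decided for $n$-adic transformations. We now define every term, see what the theorems say in small cases, and prove both.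

## Trees, automata, sections

The set $X^*$ of finite words over $X$ is a rooted $k$-ary tree: the root is the empty word and a vertex $u$ has children $ux$, $x\in X$. Its $n$-th level is $X^n$. An automorphism of the tree preserves levels and prefixes.

**Definition (automaton).** A finite invertible automaton over $X$ has a finite state set $Q$, a transition map $\lambda:Q\times X\to Q$ and an output map $\pi:Q\times X\to X$ such that each $\pi(q,\cdot)$ is a permutation of $X$. Each state $q$ defines a tree automorphism $g_q$ by
$$g_q(\emptyset)=\emptyset,\qquad g_q(xw)=\pi(q,x)\,g_{\lambda(q,x)}(w).$$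
An initial automaton is one with a chosen initial state $q_0$; it defines $g_{q_0}$.

**Definition (spherical transitivity).** An automorphism $g$ is spherically transitive if $\langle g\rangle$ acts transitively on $X^n$ for every $n\ge1$.

Transitivity on $X^n$ implies transitivity on all lower levels, since prefixes are preserved.

We write actions on the right: $v^g=g(v)$, and $gh$ means first $g$, then $h$. Also $z^h=h^{-1}zh$ and $[a,b]=a^{-1}b^{-1}ab$. A word $q_1\cdots q_r$ of states denotes the automorphism $g_{q_1}\cdots g_{q_r}$, written $g_{q_1\cdots q_r}$.

**Definition (section).** For $y\in X^i$ the section $g|_y$ is the automorphism with $(yw)^g=y^g\,w^{(g|_y)}$ for all $w\in X^*$.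

For a state, $g_q|_x=g_{\lambda(q,x)}$ when $x\in X$. Two rules follow at once from the definition:
$$(gh)|_y=g|_y\;h|_{y^g},\qquad (g^{-1})|_{y^g}=(g|_y)^{-1}. \tag{1}$$

Here are two examples over $X=\{0,1\}$. The *odometer* $a$ has $\pi(a,\cdot)$ the swap, $\lambda(a,0)=e$, $\lambda(a,1)=a$, where $e$ is a state acting trivially. It adds $1$ with carry to the right, so on $X^n$ it is addition of $1$ modulo $2^n$, and it is spherically transitive. For the second example let both states $p,q$ act as the swap, with $\lambda(p,0)=q$, $\lambda(p,1)=p$, $\lambda(q,0)=p$, $\lambda(q,1)=q$. Then $00\mapsto 11$ under $p$ (swap, then $q$ on $0$), and $11\mapsto 00$ (swap, then $p$ on $1$). So $p$ is transitive on level $1$ but not on level $2$.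

One direction of the problem is easy: non-transitivity can be recognized by testing levels $1,2,3,\dots$ until one fails. So the set of non-transitive initial automata is recursively enumerable (r.e.), and the set of spherically transitive ones is $\Pi^0_1$, the complement of an r.e. set. It is $\Pi^0_1$-complete if every $\Pi^0_1$ set reduces to it by a computable map. The theorem says that for $k\ge3$ the test of levels cannot be stopped early by any computable bound.

## Transitivity one block of levels at a time

**Lemma 3.** Let $y\in X^i$. Then $g$ is transitive on $X^{i+n}$ if and only if $g$ is transitive on $X^i$ and $(g^{k^i})|_y$ is transitive on $X^n$. Hence $g$ is spherically transitive if and only if $g$ is transitive on $X^i$ and $(g^{k^i})|_y$ is spherically transitive.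

*Proof.* Transitivity on $X^{i+n}$ implies it on $X^i$, so assume $g$ is transitive on $X^i$. Then $g$ acts there as one cycle of length $k^i$, and $g^j$ fixes $y$ exactly when $k^i\mid j$. Put $h=(g^{k^i})|_y$; since $g^{k^i}$ fixes $y$, $(g^{ak^i})|_y=h^a$ for all $a\in\mathbb Z$. If $g$ is transitive on $X^{i+n}$ and $w,w'\in X^n$, some $g^j$ maps $yw$ to $yw'$; it fixes $y$, so $j=ak^i$ and $h^a$ maps $w$ to $w'$. Conversely, if $h$ is transitive on $X^n$, all vertices $yw$ lie in one orbit of $\langle g\rangle$; any vertex of $X^{i+n}$ is moved by a power of $g$ below $y$, so there is only one orbit. The second claim follows by letting $n$ vary. $\square$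

Transitivity on a given level is invariant under conjugation in $\mathrm{Aut}(X^*)$. In particular a product may be cyclically rotated: $ba=a^{-1}(ab)a$.

We will need $(g^{L})|_y$ explicitly in one situation. Suppose $\tau$ permutes $X^i=\{y_0,\dots,y_{L-1}\}$ by $y_a\mapsto y_{a+1}$ (indices mod $L$), the automorphisms $f_1,\dots,f_r$ fix $X^i$ pointwise, and $g=\tau f_1\cdots f_r$. Put $F|_a=f_1|_{y_a}\cdots f_r|_{y_a}$. By (1), $g|_{y_a}=\tau|_{y_a}F|_{a+1}$. Multiplying the sections met along the cycle, starting from $y_{L-1}$, gives
$$g^{L}|_{y_{L-1}}=\tau|_{y_{L-1}}F|_0\;\tau|_{y_0}F|_1\;\tau|_{y_1}F|_2\cdots\tau|_{y_{L-2}}F|_{L-1}. \tag{2}$$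

## Counting states modulo commutators: proof of Theorem 2(a)

The first thing to try is to iterate Lemma 3 one level at a time. Starting from $u_0=q_0$, we get words $u_n\in Q^*$ of length $k^n$ and must check at each stage that $u_n$ acts on $X$ as a full cycle. The words grow exponentially, so we want to remember only a bounded amount of information about $u_n$. The natural candidate is how often each state occurs, modulo a fixed number.

Let $G$ satisfy (P), let a $G$-automaton with initial state $q_0$ be given, and let $\omega=|G/G'|$.

**Step 1: set up the words.** The purpose is to turn spherical transitivity into a sequence of tests on $X$ alone. Put $u_0=q_0$. Suppose $u_n\in Q^{k^n}$ is such that $q_0$ is spherically transitive if and only if $u_n$ is. If $u_n$ does not act on $X$ as a full cycle, $q_0$ is not spherically transitive. If it does, fix $x\in X$ and let $u_{n+1}\in Q^{k^{n+1}}$ be the word of sections of $u_n^k$ at $x$, read letter by letter by the first rule in (1). By Lemma 3, $u_{n+1}$ is spherically transitive if and only if $u_n$ is. Moreover, $q_0$ is transitive on $X^n$ if and only if $u_0,\dots,u_{n-1}$ all act as full cycles.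

**Step 2: decide each test from counts.** The purpose is to show that order does not matter for the test. Let $\chi_n(q)\in\mathbb Z/\omega$ be the number of occurrences of $q$ in $u_n$. In the abelian group $G/G'$, of order $\omega$, the permutation induced by $u_n$ has image $\prod_q \pi(q,\cdot)^{\chi_n(q)}G'$. By (P), whether an element of $G$ is a full cycle depends only on its coset of $G'$. So $\chi_n$ determines, computably, whether $u_n$ acts as a full cycle.

**Step 3: update the counts.** The purpose is to compute $\chi_{n+1}$ from $\chi_n$ without knowing the word. Assume $u_n=q_1\cdots q_r$ acts as a full cycle. The word $u_n^k$ makes $k$ passes through $u_n$, and the letter of $X$ at the start of a pass takes each value in $X$ once. The letter arriving at position $i$ of the pass is the starting letter moved by $q_1\cdots q_{i-1}$, a bijection, so it too takes each value once. Position $i$ therefore contributes the states $\lambda(q_i,y)$, one for each $y\in X$. Hence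
$$\chi_{n+1}(q')=\sum_q\chi_n(q)\cdot\#\{y\in X:\lambda(q,y)=q'\}\quad\text{in }\mathbb Z/\omega,$$
that is, $\chi_{n+1}=\Lambda\chi_n$ for a fixed computable matrix $\Lambda$ over $\mathbb Z/\omega$.

**Step 4: stop.** The purpose is to make the infinitely many tests finite in number. The sequence $\Lambda^n\chi_0$ lies in the finite set $(\mathbb Z/\omega)^Q$ and each term determines the next, so it is eventually periodic. The transformation is spherically transitive if and only if the test succeeds for $\Lambda^0\chi_0,\Lambda^1\chi_0,\dots$ up to the first repetition. This proves Theorem 2(a). $\square$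

Check this on the examples above, where $G=\mathrm{Sym}(2)$ and $\omega=2$. For the odometer, $\chi_{n+1}(a)=\chi_n(a)$, so $\chi_n(a)=1$ forever and every test succeeds. For the second automaton, $\chi_{n+1}(p)=\chi_{n+1}(q)=\chi_n(p)+\chi_n(q)$. From $(1,0)$ we get $(1,1)$, a product of two swaps, and the test fails at $n=1$, which is level $2$, as found by hand.

## Theorem 1 from Theorem 2, and what (P) says for familiar groups

**Proof of Theorem 1, given Theorem 2.** Take $G=\mathrm{Sym}(X)$, so that $G$-automata are all finite invertible automata over $X$. If $k=2$ then $G'=1$, (P) holds, and (a) applies.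

Let $k\ge3$. Then $G'=\mathrm{Alt}(X)$ is transitive. For a full cycle $c$ and a point $x$ choose $d\in G'$ with $(x^c)^d=x$. Then $cd$ fixes $x$, so it is not a full cycle and (P) fails. It remains to pass from words to initial automata. A word $q_1\cdots q_r$ in the states of a $G$-automaton is defined by an initial $G$-automaton with state set $Q^r$, computable from the word: the state $(q_1,\dots,q_r)$ reading $x$ outputs $x^{q_1\cdots q_r}$ and moves to $(q_1|_x,\ q_2|_{x^{q_1}},\ \dots)$, as (1) dictates; its output permutations are products of elements of $G$. So $m\mapsto w_m$ in (b) yields a computable sequence of initial $G$-automata that are spherically transitive exactly when $m\notin E$. Taking $E$ non-recursive gives undecidability, for every $G$ violating (P); so the first sentence of (b) follows from the second. Taking $E$ r.e.-complete gives a reduction from the $\Pi^0_1$-complete set $\mathbb N\setminus E$, and we saw that spherical transitivity is $\Pi^0_1$. Undecidability over one fixed alphabet rules out an algorithm for variable $X$. $\square$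

The classification also settles smaller groups.

**Corollary 4.**
(i) Over a $k$-letter alphabet the problem is decidable if and only if $k=2$.
(ii) If $G$ contains a full cycle and $G'$ is transitive, the problem for $G$ is undecidable. This applies to every primitive nonabelian $G$ containing a full cycle. If $k=p$ is prime and $G$ contains a $p$-cycle, the problem for $G$ is decidable if and only if $G\cong\mathbb Z/p$.
(iii) Let $X=\mathbb Z/m_1\times\dots\times\mathbb Z/m_r$ and let $W\le\mathrm{Sym}(X)$ be the group of automorphisms of the corresponding rooted tree whose local permutations on level $i$ are translations of $\mathbb Z/m_i$. Every $G\le W$ satisfies (P), so the problem for $G$ is decidable. In particular it is decidable when $k=p^r$ and $G$ is a $p$-group.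

*Proof.* (i) is part of Theorem 1. For (ii), if $G'$ is transitive the argument above gives an element of $cG'$ with a fixed point, so (P) fails. If $G$ is primitive and nonabelian, $G'\ne1$ is normal, its orbits form a $G$-invariant partition, so it is transitive. For $k=p$ prime and $G$ containing a $p$-cycle, $G$ is transitive of prime degree, hence primitive. If it is nonabelian, the problem is undecidable. If it is abelian, its point stabilizers are conjugate, hence equal, hence trivial; so $|G|=p$, $G'=1$ and (P) holds.

(iii) An element of $W$ has the form $(x_1,\dots,x_r)\mapsto(x_1+a_1,\ x_2+a_2(x_1),\ \dots,\ x_r+a_r(x_1,\dots,x_{r-1}))$. Let $\sigma_i(g)\in\mathbb Z/m_i$ be the sum of all labels $a_i(x_1,\dots,x_{i-1})$. The label of $gh$ at $v$ is the label of $g$ at $v$ plus that of $h$ at $v^g$, so $\sigma_i$ is a homomorphism. If $g$ is transitive on the first $i-1$ coordinates and $n=m_1\cdots m_{i-1}$, the label of $g^n$ at any $v$ there is the sum over the whole orbit, which is $\sigma_i(g)$. As in Lemma 3, $g$ is then transitive on the first $i$ coordinates if and only if $\sigma_i(g)$ generates $\mathbb Z/m_i$. So $g$ is a full cycle if and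 only if every $\sigma_i(g)$ generates $\mathbb Z/m_i$. This depends only on $g$ modulo $W'\supseteq G'$, which is (P). Finally, a Sylow $p$-subgroup of $\mathrm{Sym}(p^r)$ is such a $W$ with all $m_i=p$, and every $p$-group is, after relabeling, contained in it. $\square$

It remains to prove the second sentence of Theorem 2(b).

## Where counting breaks down

Only Step 2 used (P). To see it fail, let $k=3$, $X=\{0,1,2\}$, $c=(0\,1\,2)$, $\zeta=(0\,1)$, $\nu=(0\,2)$. First $\zeta$ and then $\nu$ sends $0\to1\to1$, $1\to0\to2$, $2\to2\to0$, so $\zeta\nu=c$ and $[\zeta,\nu]=(\zeta\nu)^2=c^2=c^{-1}$. Take states $t,a,b$ acting on $X$ as $c,\zeta,\nu$, with $t|_2=t$ and all other sections trivial. The words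
$$taabb\qquad\text{and}\qquad tabab$$
contain each state equally often. But $taabb=t$ is the ternary odometer, spherically transitive, whereas $tabab$ acts on $X$ as $c\cdot c^{-1}=1$. No count of states, even over $\mathbb Z$, separates them: the order of the word now matters.

The same phenomenon occurs for every $G$ violating (P).

**Lemma 5.** If (P) fails for $G$, there are a full cycle $c\in G$ and $\zeta,\nu\in G$ such that $c[\zeta,\nu]$ is not a full cycle.

*Proof.* Take a full cycle $c_0\in G$ and $d\in G'$ with $c_0d$ not a full cycle. Write $d=d_1\cdots d_t$ with commutators $d_i$; this is possible since the inverse of a commutator is a commutator. Let $i$ be minimal with $c_0d_1\cdots d_i$ not a full cycle; then $i\ge1$. Put $c=c_0d_1\cdots d_{i-1}$ and $[\zeta,\nu]=d_i$. $\square$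

From now on (P) fails for $G$, $c,\zeta,\nu$ are as in Lemma 5, and $X$ is relabeled as $\mathbb Z/k$ so that $c:x\mapsto x+1$.

What does the order of the word do when we take sections? Reread Step 3. A pass through $q_1\cdots q_r$ starting from $0$ replaces $q_i$ by $\lambda(q_i,b)$, where $b$ is the letter arriving at position $i$. If $q_i$ acts on $X$ as $c^{\kappa_i}$ with $\kappa_i\in\{0,1\}$, the arriving letter is $\kappa_1+\dots+\kappa_{i-1}\bmod k$. So a pass is a left-to-right sweep over the word by a device that rewrites letters and keeps a running count mod $k$. Iterated sections perform iterated sweeps. The plan is to let such sweeps simulate a counter machine, and to release $[\zeta,\nu]$ into the product when the machine halts. Four difficulties have to be met: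

1. The $k$-th power makes $k$ passes with different starting letters, and we want only the one starting at $0$.
2. What the device does in the next sweep should depend on the final count, which is known only after the last letter has been rewritten.
3. A sweep does not lengthen the word, so one run has bounded memory.
4. The factors of the products we meet come in an order that we do not control.

For the first two we use a commutator $[z^h,v]$, in which $h$ is the word being swept: conjugation will pick out the right pass, and the commutator will kill all wrong guesses of the final count. For the third we start a new run with a longer word in every round. For the fourth we let the input be given by numbers of factors only.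

## Sweep machines that run counter machines

**Definition (sweep machine).** A sweep machine has a finite alphabet $\Sigma$ and a finite set $S$ of states containing $s_0$ and $H$, with $s_0\ne H$. For each $s\ne H$ it has maps $\kappa_s:\Sigma\to\{0,1\}$, $\phi_s:\Sigma\times\mathbb Z/k\to\Sigma$ and $\delta(s,\cdot):\mathbb Z/k\to S$; we require $\kappa_{s_0}=0$. A sweep sends a configuration $(s,h)$, $h=a_1\cdots a_M\in\Sigma^M$, $s\ne H$, to $(s',h')$ as follows. Put $b_0=0$ and $b_i=\kappa_s(a_1)+\dots+\kappa_s(a_i)\in\mathbb Z/k$. Then $h'=a_1'\cdots a_M'$ with $a_i'=\phi_s(a_i,b_{i-1})$, and $s'=\delta(s,b_M)$. We call $b_M$ the final count.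

The basic example is *thinning*. Suppose each letter carries a bit $d$, and let $D$ be the set of positions with $d=1$. Let $\kappa=d$, and keep $d=1$ only where $d=1$ and $b_{i-1}=0$. The $q$-th element of $D$ sees the count $q-1\bmod k$, so the 1st, $(k+1)$-st, $(2k+1)$-st, … elements are kept. Thus $|D|$ becomes $\lceil|D|/k\rceil$, and the final count is the old $|D|\bmod k$. For $k=3$ and $|D|=5$ the sizes are $5,2,1,1,\dots$.

We use one external result, that counter machines compute all r.e. sets (Minsky, *Computation: Finite and Infinite Machines*, 1967; Ann. of Math. 74 (1961)). Precisely: for every r.e. set $E$ there is a counter machine with some number $R$ of counters which, started with counter values $(m,0,\dots,0)$, halts if and only if $m\in E$. Its instructions are INC$(\iota)$, then go to $p'$; JZDEC$(\iota)$: if counter $\iota$ is $0$ go to $p'$, else decrement it and go to $p''$; and HALT.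

Fix $E$ and such a machine, with initial instruction $p_0$. We may assume that $p_0$ is not HALT: otherwise add a new counter, which stays $0$, and start with a JZDEC on it that leads to $p_0$.

**Construction of the sweep machine.** Let $\Sigma=\{0,1\}^{3+R}$, with letters $(\varepsilon,t,d,e_1,\dots,e_R)$. In a word $h$, let $T,D,C_\iota$ be the sets of positions with $t=1$, $d=1$, $e_\iota=1$. The idea is that $|C_\iota|$ is the value of counter $\iota$. The bit $\varepsilon$ never changes. Put
$$\beta=(1,0,0,0,\dots,0),\qquad \gamma=(0,0,0,1,0,\dots,0).$$
Each non-HALT instruction $p$, acting on counter $\iota$, gets four states $p^1,p^2,p^3,p^4$; for HALT instructions put $p^1:=H$. There is a dead state $\Omega$ with $\kappa_\Omega=0$, letters unchanged, $\delta(\Omega,\cdot)=\Omega$. Put $s_0=p_0^1$. Bits not mentioned below are unchanged.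

- $p^1$: $\kappa=0$. Set $T$ to the set of positions with $\varepsilon=1$. Set $D:=C_\iota$ if $p$ is JZDEC, and $D:=$ the complement of $C_\iota$ if $p$ is INC. Next state $p^2$.
- $p^2$: $\kappa=d$. Thin $D$. Next state $p^3$.
- $p^3$: $\kappa=t$. Thin $T$. Next state $p^2$ if the final count ($|T|\bmod k$ before thinning) is $0$, else $p^4$.
- $p^4$: $\kappa=d$. Set $C_\iota:=C_\iota\,\triangle\,D$. Let $b=|D|\bmod k$ be the final count. For INC the next state is $p'^1$ if $b=1$, else $\Omega$. For JZDEC it is $p'^1$ if $b=0$, $p''^1$ if $b=1$, else $\Omega$.

So the set $D$ is a pool of candidates for the position to be added to or removed from $C_\iota$. Thinning reduces it to at most one candidate, and $T$, a set of known size $k^\alpha$, is the clock that says when to stop. Note that $s_0\ne H$ and $\kappa_{s_0}=0$.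

**Lemma 6.** Let $N=k^\alpha\ge m$, $\alpha\ge0$, and start in $(s_0,\gamma^m\beta^N)$.

- If $m\in E$, say the counter machine halts after $\theta\ge1$ instructions, and all counter values in its run are $\le N+m$, then $H$ is reached after exactly $\theta(2\alpha+4)$ sweeps.
- In all other cases $H$ is never reached.

*Proof.* Initially $|C_1|=m$ and $|C_\iota|=0$ for $\iota>1$, as required by the start of the counter machine. Suppose we are in state $p^1$ and every $|C_\iota|$ is the current value of counter $\iota$. After the $p^1$-sweep $|T|=N=k^\alpha$, because exactly the $N$ letters $\beta$ have $\varepsilon=1$. The successive $p^3$-sweeps see $|T|=k^\alpha,k^{\alpha-1},\dots,1$. All these are $0\bmod k$ except the last, so exactly $\alpha+1$ of them occur, each preceded by one $p^2$-sweep, and then $p^4$ follows.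

Each $p^2$-sweep replaces $|D|$ by $\lceil|D|/k\rceil$, so after $\alpha+1$ of them $|D|$ has become $\lceil|D|/k^{\alpha+1}\rceil$. Since $|D|\le N+m\le2N\le k^{\alpha+1}$ at the beginning, at $p^4$ the set $D$ is empty if it was initially empty, and otherwise it is a single element of the initial $D$.

For JZDEC the initial $D$ is $C_\iota$: if the counter is $0$, then $b=0$, nothing changes and we go to $p'^1$; otherwise one element is removed from $C_\iota$, $b=1$, and we go to $p''^1$. For INC the initial $D$ is the complement of $C_\iota$: if $|C_\iota|<N+m$, one new element is added, $b=1$, and we go to $p'^1$; if $|C_\iota|=N+m$, then $b=0$ and we are in $\Omega$ forever. So the simulation is correct as long as no counter is to exceed $N+m$, and otherwise it dies. Each instruction takes $1+2(\alpha+1)+1=2\alpha+4$ sweeps. If the counter machine does not halt, the simulation either continues forever or dies; in neither case is $H$ reached. $\square$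

A run by hand: let $k=3$, one counter, and a single working instruction $p_0$: JZDEC(1), with $p'$ a HALT instruction and $p''=p_0$. Here $E=\mathbb N$. Take $m=1$, $N=3^0=1$, so $h=\gamma\beta$ with positions $1,2$. After $p_0^1$: $T=\{2\}$, $D=\{1\}$. The sweeps $p_0^2,p_0^3$ change neither set, and the count $|T|=1$ leads to $p_0^4$, where $C_1=\{1\}$ becomes empty and $b=1$ leads back to $p_0^1$. The next four sweeps have $D=\emptyset$ throughout, and $b=0$ leads to $H$. In total there are $8=\theta(2\alpha+4)$ sweeps, with $\theta=2$, $\alpha=0$.

## Building the automaton

Choose $\mu$ with $K:=k^\mu\ge2k+8$. We group levels into rounds of $\ell=\mu+1$ levels: a block $A=X^\mu$ (stage 1) followed by one level $B=X=\mathbb Z/k$ (stage 2). Symbols of stage 1 act on $A$ and have sections that are symbols of stage 2; symbols of stage 2 act on $B$ and have sections in stage 1. We first list the symbols, then turn them into states over $X$.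

**Symbols.** Both stages have symbols $e,\tau,\hat\beta,\hat\gamma$ (we use the same names; the stage is clear from the context). In addition there are *process symbols*, each with a formal inverse $q^-$, where $(q^-)^-=q$ and $e^-=e$:

- stage 1 (symbol set $Q_1$): $z_s,\ v_s,\ (a,s)$ for $s\in S$, $a\in\Sigma$;
- stage 2 (symbol set $Q_2$): $z_{s,j},\ v_{s,j},\ (a,s,j)$ for $s\in S$, $j\in\mathbb Z/k$, $a\in\Sigma$.

The symbol $e$ acts trivially with all sections $e$. The index $j$ is a guess for the final count of the current sweep.

**Stage 1.** The symbol $\tau$ acts on $A=X^\mu$ as the adding machine: $x_1\mapsto x_1+1$, with carry to $x_2$ if $x_1=k-1$, and so on. Its local permutations are $1$ or $c$, and it is one $K$-cycle. Identify $A$ with $\{0,\dots,K-1\}$ by $x_1x_2\cdots x_\mu\leftrightarrow\sum_i x_ik^{i-1}$, so that $\tau:i\mapsto i+1\bmod K$. All other symbols of stage 1 act trivially on $A$. Abbreviate four stage-2 symbols: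
$$\bar\beta=(\beta,s_0,0),\quad\bar\gamma=(\gamma,s_0,0),\quad\bar z=z_{s_0,0},\quad\bar v=v_{s_0,0}.$$
The sections are as follows; sections not listed are $e$.

| $i$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | $9,\dots,k{+}7$ |
|---|---|---|---|---|---|---|---|---|---|---|
| $\hat\beta\vert_i$ | $\bar\beta^-$ | $e$ | $e$ | $\bar\beta$ | $\bar\beta^-$ | $e$ | $e$ | $\bar\beta$ | $\hat\beta$ | $\hat\beta$ |
| $\hat\gamma\vert_i$ | $e$ | $\bar\gamma^-$ | $\bar\gamma$ | $e$ | $e$ | $\bar\gamma^-$ | $\bar\gamma$ | $e$ | $\hat\gamma$ | $e$ |
| $\tau\vert_i$ | $e$ | $\bar z^-$ | $e$ | $\bar v^-$ | $e$ | $\bar z$ | $e$ | $\bar v$ | $e$ | $e$ |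

Further, $\tau|_{K-1}=\tau$. At $i=k+8+j$, $0\le j\le k-1$, the process symbols $z_s,v_s,(a,s)$ have sections $z_{s,j},v_{s,j},(a,s,j)$. All these indices are at most $2k+7\le K-1$.

Here is why the table solves the ordering problem. At each of the vertices $0,\dots,7$ at most one of $\hat\beta,\hat\gamma$ has a nontrivial section. So below such a vertex it does not matter how the factors $\hat\beta,\hat\gamma$ are interleaved, only how many there are. Formula (2) then strings the vertices together in the order $0,1,2,\dots$ that we prescribe.

**Stage 2.** On $B=\mathbb Z/k$, with unlisted sections $e$ and unlisted actions trivial: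

- $\tau$ acts as $c$, and $\tau|_{k-1}=\tau$; $\hat\beta|_0=\hat\beta$; $\hat\gamma|_0=\hat\gamma$.
- For $s\ne H$: $(a,s,j)$ acts as $c^{\kappa_s(a)}$, and $(a,s,j)|_b=(\phi_s(a,b),\delta(s,j))$ for all $b$; $z_{s,j}|_0=z_{\delta(s,j)}$; $v_{s,j}|_j=v_{\delta(s,j)}$.
- For $s=H$: $z_{H,0}$ acts as $\zeta$ and $v_{H,0}$ acts as $\nu$. All sections of all symbols tagged $H$ are $e$, and the other symbols tagged $H$ act trivially.

**Inverse symbols.** The symbol $q^-$ acts by the inverse permutation of $q$ and has sections $q^-|_u=(q|_{u^{q^{-1}}})^-$. This makes sense because sections of process symbols are process symbols or $e$. By (1) the true inverse has sections $(q^{-1})|_u=(q|_{u^{q^{-1}}})^{-1}$, so by induction on levels $q^-$ defines the inverse of the automorphism defined by $q$.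

**Realization over $X$.** The states are the pairs $(q,u)$ with $q\in Q_1$, $u\in X^*$, $|u|<\mu$, together with $Q_2$.

- In state $(q,u)$ reading $x$: output the letter $y$ with $(ux)^q=u^qy$; move to $(q,ux)$ if $|ux|<\mu$, and to $q|_{ux}\in Q_2$ if $|ux|=\mu$.
- In state $q\in Q_2$ reading $b$: output $b^q$ and move to $(q|_b,\emptyset)$.

Identify $q\in Q_1$ with $(q,\emptyset)$. Reading a block $u\in X^\mu$ from $(q,\emptyset)$ outputs $u^q$ and ends in $q|_u$, as desired. All output permutations are $1$, powers of $c$, or $\zeta^{\pm1},\nu^{\pm1}$, so this is a $G$-automaton. It depends only on $G$ and $E$ (through the counter machine and the choices made), not on $m$.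

## A configuration carried by a commutator

For $h=a_1\cdots a_M\in\Sigma^M$ put $h_s=(a_1,s)\cdots(a_M,s)$ and $h_{s,j}=(a_1,s,j)\cdots(a_M,s,j)$. The configuration $(s,h)$ is represented by
$$P_s(h)=[z_s^{h_s},v_s]\ \text{ (stage 1)},\qquad P_{s,j}(h)=[z_{s,j}^{h_{s,j}},v_{s,j}]\ \text{ (stage 2)}.$$

**Lemma 7.**
(i) $P_s(h)$ acts trivially on $A$. Its section at $k+8+j$ is $P_{s,j}(h)$ for $0\le j\le k-1$, and its other sections at vertices of $A$ are trivial.
(ii) Let $s\ne H$, let $(s',h')$ be the result of a sweep from $(s,h)$, and let $j^*=b_M$ be the final count, so $s'=\delta(s,j^*)$. If $j\ne j^*$, then $P_{s,j}(h)=1$. If $j=j^*$, then $P_{s,j}(h)$ acts trivially on $B$, has section $P_{s'}(h')$ at $j^*$, and trivial sections elsewhere.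
(iii) $P_{H,0}(h)$ acts on $B$ as $[\zeta,\nu]$, and $P_{H,j}(h)=1$ for $j\ne0$.

*Proof.* (i) This part makes $k$ copies of a configuration, one for each guess. Process symbols act trivially on $A$, so taking the section at a vertex of $A$ is a homomorphism on the group they generate. It sends each symbol to the listed one, or to $1$.

(ii) This part says that one sweep is performed and wrong guesses vanish. Write $h$, $z$, $v$ for the automorphisms $h_{s,j}$, $z_{s,j}$, $v_{s,j}$. On $B$, $h$ acts as $b\mapsto b+b_M=b+j^*$. Starting from $0$, the letter arriving at the $i$-th factor is $b_{i-1}$, so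
$$h|_0=\prod_{i=1}^M(\phi_s(a_i,b_{i-1}),\delta(s,j))=h'_{\delta(s,j)}.$$
Since $z$ acts trivially on $B$, so does $z^h=h^{-1}zh$. With $b'=b-j^*$, the rules (1) give
$$z^h|_b=(h|_{b'})^{-1}\;z|_{b'}\;h|_{b'}.$$
As $z|_{b'}$ is trivial unless $b'=0$, this is trivial unless $b=j^*$, and there it equals $z_{\delta(s,j)}^{\,h'_{\delta(s,j)}}$. The section $v|_b$ is trivial unless $b=j$, where it is $v_{\delta(s,j)}$. Both $z^h$ and $v$ act trivially on $B$, so $[z^h,v]$ does too, and $[z^h,v]|_b=[z^h|_b,\,v|_b]$. If $j\ne j^*$, for every $b$ one of the two entries is trivial, so all sections are trivial and $[z^h,v]=1$. If $j=j^*$, the only possibly nontrivial section is at $j^*$, where $\delta(s,j)=s'$, and it is $[z_{s'}^{h'_{s'}},v_{s'}]=P_{s'}(h')$.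

(iii) The symbols $(a,H,j)$ define the identity, and so do $z_{H,j},v_{H,j}$ for $j\ne0$. For $j=0$ we get $[z_{H,0},v_{H,0}]$, which acts on $B$ as $[\zeta,\nu]$. $\square$

For a picture of (ii), take $k=3$ and $M=2$ with both letters counted, so $j^*=2$. Since $z$ has a section only below $0$, only the pass starting at $0$ is seen; conjugation by $h$ carries it to vertex $0+j^*=2$. The element $v_{s,j}$ lives below vertex $j$. Two elements living below different vertices commute, so only the guess $j=2$ survives.

## One round of levels

Given $m$, let $n_0\ge0$ be least with $k^{n_0}\ge m$, and put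
$$w_m=\tau\,\hat\beta^{\,k^{n_0}}\,\hat\gamma^{\,m}\qquad\text{(stage-1 symbols)}.$$

**Definition (type).** For a finite multiset $\mathcal P$ of configurations, an element of $\mathrm{Aut}(X^*)$ is of type $(n,\mathcal P)$ if it is a product, in some order, of the following stage-1 elements: one $\tau$; $N=k^{n_0+n}$ copies of $\hat\beta$; $m$ copies of $\hat\gamma$; and the elements $P_s(h)$ for $(s,h)\in\mathcal P$, with multiplicity.

For instance, $w_m$ is of type $(0,\emptyset)$.

**Proposition 8.** Let $g$ be of type $(n,\mathcal P)$ and $N=k^{n_0+n}$.

(A) If no $(s,h)\in\mathcal P$ has $s=H$, then $g$ is transitive on $X^\ell$. Moreover there is an element $g^+$ of type $(n+1,\mathcal P^+)$ such that for all $i\ge0$, $g$ is transitive on $X^{\ell+i}$ if and only if $g^+$ is transitive on $X^i$. Here $\mathcal P^+$ consists of the results of one sweep from each element of $\mathcal P$ and from the new configuration $(s_0,\gamma^m\beta^N)$.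

(B) If exactly one $(s,h)\in\mathcal P$ has $s=H$, then $g$ is not transitive on $X^\ell$.

*Proof.*

**Step 1: pass through stage 1.** The purpose is to replace $g$ by a product of stage-2 elements, with a new process created, the existing ones copied, and the number of $\hat\beta$ multiplied by $k$. After cyclic rotation, $g=\tau f_1\cdots f_r$ with $f_1,\dots,f_r$ the other factors (each $P_s(h)$ counting as one factor). These act trivially on $A$, so $g$ is a $K$-cycle on $A$. By (2) with $y_i=i$ and $\tau|_{K-1}=\tau$,
$$g_2:=g^K|_{K-1}=\tau\,F|_0\;\tau|_0F|_1\;\tau|_1\cdots\tau|_{K-2}F|_{K-1}.$$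
By Lemma 7(i) the elements $P_s(h)$ contribute nothing to $F|_0,\dots,F|_{k+7}$. From the table, $F|_0=\bar\beta^{-N}$, $F|_1=\bar\gamma^{-m}$, $F|_2=\bar\gamma^m$, $F|_3=\bar\beta^N$, and the same four again at $4,5,6,7$. Hence
$$F|_0\tau|_0F|_1\tau|_1\cdots F|_7\tau|_7=\bar\beta^{-N}\bar\gamma^{-m}\,\bar z^{-1}\,\bar\gamma^m\bar\beta^N\;\bar v^{-1}\;\bar\beta^{-N}\bar\gamma^{-m}\,\bar z\,\bar\gamma^m\bar\beta^N\;\bar v .$$
With $f=\bar\gamma^m\bar\beta^N$ this is $(\bar z^{f})^{-1}\bar v^{-1}\,\bar z^{f}\,\bar v=[\bar z^f,\bar v]=P_{s_0,0}(\gamma^m\beta^N)$. Next, $F|_8$ is a product of $N$ symbols $\hat\beta$ and $m$ symbols $\hat\gamma$ in some order, and $F|_9=\dots=F|_{k+7}=\hat\beta^N$; there are $k-1$ of these. By Lemma 7(i), $F|_{k+8+j}$ is the product of the $P_{s,j}(h)$, $(s,h)\in\mathcal P$, in some order. All remaining factors are trivial. So $g_2$ is a product in some order of the following stage-2 elements: one $\tau$; $kN$ symbols $\hat\beta$; $m$ symbols $\hat\gamma$; $P_{s_0,0}(\gamma^m\beta^N)$; and $P_{s,j}(h)$ for $(s,h)\in\mathcal P$, $j\in\mathbb Z/k$. By Lemma 3, $g$ is transitive on $X^{\mu+i}$ if and only if $g_2$ is transitive on $X^i$.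

**Step 2: case (B).** The purpose is to see the halting process break the cycle. Since $s_0\ne H$, Lemma 7(ii),(iii) shows that among the factors of $g_2$ only two can act nontrivially on $B$: $\tau$, as $c$, and one $P_{H,0}(h)$, as $[\zeta,\nu]$. After rotating $\tau$ to the front, $g_2$ acts on $B$ as $c[\zeta,\nu]$, which is not a full cycle. So $g_2$ is not transitive on $X$, and $g$ is not transitive on $X^{\mu+1}=X^\ell$.

**Step 3: case (A).** The purpose is to perform one sweep in every process and return to stage 1. By Lemma 7(ii) all factors of $g_2$ except $\tau$ act trivially on $B$, so $g_2$ acts as $c$, a full cycle, and $g$ is transitive on $X^\ell$. Rotate $g_2$ so that $\tau$ comes first, and apply (2) with $y_i=i\in\mathbb Z/k$. As $\tau|_{k-1}=\tau$ and $\tau|_i=e$ for $i<k-1$,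
$$g^+:=g_2^k|_{k-1}=\tau\,F|_0F|_1\cdots F|_{k-1},$$
where now $F|_b$ collects the sections at $b\in B$ of the factors of $g_2$ other than $\tau$. The $\hat\beta$ and $\hat\gamma$ contribute $kN$ symbols $\hat\beta$ and $m$ symbols $\hat\gamma$, all in $F|_0$. By Lemma 7(ii), each $(s,h)\in\mathcal P$ contributes exactly one section $P_{s'}(h')$, from $P_{s,j^*}(h)$ at the vertex $j^*$, and otherwise only trivial ones. The element $P_{s_0,0}(\gamma^m\beta^N)$ contributes $P_{s'}(h')$, where $(s',h')$ is the result of the sweep from $(s_0,\gamma^m\beta^N)$: since $\kappa_{s_0}=0$, the final count is $j^*=0$, so the index $0$ is the right guess. As $kN=k^{n_0+n+1}$, $g^+$ is of type $(n+1,\mathcal P^+)$. By Lemma 3 and conjugation invariance, $g_2$ is transitive on $X^{1+i}$ if and only if $g^+$ is transitive on $X^i$; combined with Step 1, $g$ is transitive on $X^{\ell+i}$ if and only if $g^+$ is transitive on $X^i$. $\square$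

Case (B) asks for exactly one halted process, and this is not a formality. In the example with $k=3$ we had $[\zeta,\nu]=c^{-1}$; two halted processes in the same round would make $g_2$ act as $c\,c^{-1}c^{-1}=c^{-1}$, again a full cycle. This is why Lemma 6 records the exact number of sweeps.

## Halting times and the end of the proof of Theorem 2(b)

Let $\mathcal P_0=\emptyset$ and $\mathcal P_{n+1}=\mathcal P_n^+$ as long as no $H$ occurs in $\mathcal P_n$. Call *process $n$* the run started at $(s_0,\gamma^m\beta^{k^{n_0+n}})$. It enters when we pass from $\mathcal P_n$ to $\mathcal P_{n+1}$, already swept once. So for $n'>n$ it is represented in $\mathcal P_{n'}$ by its configuration after $n'-n$ sweeps, and $\mathcal P_{n'}$ consists of processes $0,\dots,n'-1$. Lemma 6 applies to process $n$ with $\alpha=n_0+n$, since $k^{n_0+n}\ge m$.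

**Step 1: $m\notin E$.** The purpose is to show that no level fails. By Lemma 6 no process ever reaches $H$, so Proposition 8(A) can be applied without end. It yields elements $g^{(n)}$ of type $(n,\mathcal P_n)$, starting from $g^{(0)}=g_{w_m}$, such that $g_{w_m}$ is transitive on $X^{\ell n+i}$ if and only if $g^{(n)}$ is transitive on $X^i$. With $i=0$ the right side holds trivially, so $g_{w_m}$ is transitive on $X^{\ell n}$ for all $n$, hence spherically transitive.

**Step 2: $m\in E$.** The purpose is to find a round with exactly one halted process and none before. Let the counter machine halt after $\theta\ge1$ instructions. By Lemma 6, process $n$ reaches $H$ if and only if $k^{n_0+n}+m$ bounds all counter values of this finite run, that is, if and only if $n\ge n_1$ for some $n_1\ge 0$. In that case it first has state $H$ in $\mathcal P_{\rho(n)}$, where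
$$\rho(n)=n+\theta\,(2(n_0+n)+4).$$
The function $\rho$ is strictly increasing. So no $H$ occurs in $\mathcal P_{n'}$ for $n'<\rho(n_1)$, and in $\mathcal P_{\rho(n_1)}$ exactly one element, that of process $n_1$, has state $H$. Applying (A) $\rho(n_1)$ times and then (B), $g_{w_m}$ is not transitive on $X^{\ell(\rho(n_1)+1)}$, so it is not spherically transitive.

Thus $g_{w_m}$ is spherically transitive if and only if $m\notin E$. The automaton is fixed and $m\mapsto w_m$ is computable, which proves Theorem 2(b), and with it Theorem 1. $\blacksquare$

To see the numbers, return to the one-instruction counter machine with $k=3$, $G=\mathrm{Sym}(3)$ and $m=1$. Here $2k+8=14$, so we may take $\mu=3$, $K=27$, $\ell=4$. Further $n_0=0$ and $w_1=\tau\hat\beta\hat\gamma$. Process $0$ has the word $\gamma\beta$ that we ran by hand: it has room for its counter values, so $n_1=0$, and $\rho(0)=8$. Process $1$ would halt only at $\rho(1)=1+2\cdot6=13$. So $g_{w_1}$ is not transitive on level $4\cdot9=36$. It is transitive on level $35$: after eight rounds, which use $32$ levels, $g^{(8)}$ still acts as a $27$-cycle on $A=X^3$, and the cycle breaks only on the level after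 that.
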